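\title{Putinar's matricial models of rank two need not be subnormal}

\begin{abstract}
A Putinar matricial model of rank two is a lower bidiagonal operator matrix whose self-commutator is positive definite on the two-dimensional first summand and zero on the others. It has been conjectured that every such operator is subnormal. We disprove this by an explicit example with $2\times2$ blocks, and we determine exactly which models are subnormal. The rows of a model follow an orbit of a map on a real curve $w^2=F(y)$ with $F$ a quartic, and a normal extension continues this orbit backward. The continuation fails exactly when the orbit starts beyond the largest real root of $F$, which forces that root to be multiple.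
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Operators are bounded and act on complex Hilbert spaces. The \emph{self-commutator} of $X$ is $[X^*,X]=X^*X-XX^*$. The operator $X$ is \emph{normal} if $[X^*,X]=0$ and \emph{hyponormal} if $[X^*,X]\ge0$. An operator $X$ on $H$ is \emph{subnormal} if there is a bounded normal operator $N$ on a larger Hilbert space with $NH\subset H$ and $N|_H=X$, and it is \emph{pure} if it has no nonzero reducing subspace on which it is normal. On a finite-dimensional space, $X>0$ means positive and invertible.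

\begin{definition}\label{def:model}
Let $H_0,H_1,H_2,\dots$ be Hilbert spaces with $\dim H_0=2$. Let $B_n$ be an operator on $H_n$ and $A_n$ an operator from $H_n$ onto $H_{n+1}$, with $\sup_n(\|A_n\|+\|B_n\|)<\infty$. The operator
\begin{equation}\label{eq:T}
T=\begin{pmatrix}B_0&0&0&\cdots\\ A_0&B_1&0&\cdots\\ 0&A_1&B_2&\cdots\\ \vdots&&\ddots&\ddots\end{pmatrix}
\quad\text{on}\quad H=H_0\oplus H_1\oplus H_2\oplus\cdots
\end{equation}
is a \emph{Putinar matricial model of rank two}, briefly a \emph{model}, if
\begin{equation}\label{eq:model}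
\begin{cases}
[T^*,T]=\bigl([B_0^*,B_0]+A_0^*A_0\bigr)\oplus0,\\
[B_{n+1}^*,B_{n+1}]+A_{n+1}^*A_{n+1}=A_nA_n^*\quad(n\ge0),\\
A_n^*B_{n+1}=B_nA_n^*\quad(n\ge0),
\end{cases}
\end{equation}
and $C_0:=[B_0^*,B_0]+A_0^*A_0$ is positive of rank two, that is, $C_0>0$.
\end{definition}

The following conjecture is posed in \cite{FW}.

\begin{quote}
\emph{Every Putinar matricial model of rank two is subnormal.}
\end{quote}

There are good reasons to expect this. A subnormal operator is hyponormal and leaves the kernel of its self-commutator invariant (Lemma~\ref{lem:blocks}). A model has both properties: $[T^*,T]=C_0\oplus0\ge0$, and the kernel $H_1\oplus H_2\oplus\cdots$ is invariant because the matrix is lower triangular. It is known that a pure hyponormal operator $T$ with $\operatorname{rank}[T^*,T]=2$ and $\ker[T^*,T]$ invariant is either subnormal or a model; we do not use this fact, but it shows what is at stake, since the conjecture would remove the second alternative. The simplest cases agree with the conjecture. If $\dim H_0$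 were $1$, with $C_0>0$, then \eqref{eq:model} would make the scalars $B_n$ all equal and the numbers $|A_n|$ all equal, so that $T=b+aS$ with $S$ the unilateral shift, which extends to the bilateral shift. If $\dim H_0=2$ and $B_0=0$, then all $B_n$ vanish because each $A_n^*$ is injective, and $A_{n+1}^*A_{n+1}A_n=A_nA_n^*A_n$ shows that $A_n$ carries eigenvectors of $A_n^*A_n$ to eigenvectors of $A_{n+1}^*A_{n+1}$ with the same eigenvalue; so $T=\sqrt{a_1}\,S\oplus\sqrt{a_2}\,S$, where $a_1,a_2$ are the eigenvalues of $C_0$.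

Nevertheless the conjecture is false.

\begin{theorem}\label{thm:counter}
For $0<\rho<\frac52$ put
\[
B(\rho)=\begin{pmatrix}0&\sqrt\rho\\ 1/\sqrt\rho&0\end{pmatrix},\qquad
A(\rho)=\begin{pmatrix}0&\sqrt{\tfrac52-\rho}\\ \sqrt\rho&0\end{pmatrix},\qquad
\varphi(\rho)=\frac1{\frac52-\rho}.
\]
Let $\rho_0=\frac49$, $\rho_{n+1}=\varphi(\rho_n)$, $H_n=\mathbb C^2$, $B_n=B(\rho_n)$ and $A_n=A(\rho_n)$. Then the operator \eqref{eq:T} is a Putinar matricial model of rank two, and it is not subnormal.
\end{theorem}

The second result decides subnormality for every model from the two matrices $B_0$ and $C_0$. Replacing $T$ by $\omega(T-\zeta)$ with $|\omega|=1$ replaces $B_n$ by $\omega(B_n-\zeta)$ and $A_n$ by $\omega A_n$; this preserves \eqref{eq:model}, $C_0$ and subnormality. With $\zeta=\frac12\operatorname{tr}B_0$ and a suitable $\omega$ we reach a \emph{normalized} model, one with $\operatorname{tr}B_0=0$ and $-\det B_0\ge0$.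

\begin{definition}\label{def:state}
A \emph{state} is a pair $(B,C)$ of operators on a two-dimensional Hilbert space with $\operatorname{tr}B=0$, $-\det B\ge0$, $C=C^*$ and $\operatorname{tr}C>0$. To a state we attach the operator $P=C-[B^*,B]$, the numbers
\begin{equation}\label{eq:inv}
\lambda=\sqrt{-\det B},\quad t=\operatorname{tr}C,\quad \gamma=\tfrac12\operatorname{tr}(CB)=\alpha+i\beta,\quad
k=\tfrac14\bigl(\operatorname{tr}(CBB^*)-\det C-t\lambda^2\bigr),
\end{equation}
with $\alpha,\beta$ real, the number $y(B)=\frac14(\operatorname{tr}B^*B-2\lambda^2)$, and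
\begin{equation}\label{eq:poly}
\begin{gathered}
\eta=2\lambda^2-\tfrac t2,\qquad L=\tfrac14t^2\lambda^2+tk-|\gamma|^2,\qquad M=\lambda^2\beta^2+k^2,\\
G(y)=2y^2+\eta y+k,\qquad F(y)=G(y)^2+Ly-M.
\end{gathered}
\end{equation}
\end{definition}

The quartic $F$ is real, has leading coefficient $4$, and $F(0)=-\lambda^2\beta^2\le0$. So it has a largest real root $R\ge0$ and a smallest real root $r_0\le0$, and $F>0$ outside $[r_0,R]$. The number $y(B)$ measures the distance from normality: $B$ has eigenvalues $\pm\lambda$, and if $x$ is the off-diagonal entry of $B$ in an orthonormal basis that makes $B$ triangular, then $y(B)=|x|^2/4$. For a normalized model, $(B_0,C_0)$ is a state with $P_0=A_0^*A_0$; we write $y_0=y(B_0)$ and take $F$ and $R$ from this state. They do not depend on the normalization: $\omega$ is determined up to sign if $\lambda>0$, and $F$ involves $\gamma$ only through $|\gamma|$ if $\lambda=0$.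

\begin{theorem}\label{thm:main}
Let $T$ be a normalized model.
\begin{enumerate}
\item[(a)] Either $\dim H_1=1$, and then $T$ is subnormal; or $\dim H_n=2$ for all $n$, and then $T$ is subnormal if and only if $y_0\le R$.
\item[(b)] If $y_0>R$, then $R$ is a multiple root of $F$ and $\det P_0>\det C_0$. In particular, $T$ is subnormal whenever $F$ has no multiple root.
\end{enumerate}
Conversely:
\begin{enumerate}
\item[(c)] Let $(B_0,C_0)$ be a state with $C_0>0$, $P_0>0$, $R$ a multiple root of $F$, $y_0>R$ and $\det P_0>\det C_0$. Then the recursion $A_n=P_n^{1/2}$, $B_{n+1}=P_n^{-1/2}B_nP_n^{1/2}$, $P_{n+1}=P_n-[B_{n+1}^*,B_{n+1}]$ on $H_n=H_0$ has $P_n>0$ for all $n$ and defines a model, and this model is not subnormal.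
\end{enumerate}
\end{theorem}

Thus a model is subnormal unless $B_0$ is too far from normal; for instance, every model with $B_0$ normal is subnormal, since then $y_0=0\le R$.

The idea is the following. The last two lines of \eqref{eq:model} are a recursion that passes from one row of the matrix to the next. A normal extension of $T$ forces one more row on top of the matrix, and this row is the recursion run backward (Section~\ref{sec:row}). So a model is a forward orbit along which certain $2\times2$ matrices stay positive, and the conjecture asks whether positivity also persists backward. In the example the recursion is the M\"obius map $\varphi$, and the answer can be read off its two fixed points (Section~\ref{sec:example}). In general the recursion has enough conserved quantities to reduce to a map on the curve $w^2=F(y)$ (Sections~\ref{sec:states} and~\ref{sec:dyn}), whose real topology decides the question (Sections~\ref{sec:deg} and~\ref{sec:proof}).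

\section{A normal extension adds one row}\label{sec:row}

Let $I$ be $\{n\in\mathbb Z:n\ge n_0\}$ or $\mathbb Z$, and let $B_n$ on $H_n$ and $A_n\colon H_n\to H_{n+1}$ $(n\in I)$ be uniformly bounded. The lower bidiagonal operator $W$ on $\bigoplus_{n\in I}H_n$, given by $Wh=B_nh+A_nh$ for $h\in H_n$, is bounded by $\sup\|A_n\|+\sup\|B_n\|$. Put
\[
C_n=[B_n^*,B_n]+A_n^*A_n .
\]
The $(n,n)$ entries of $W^*W$ and $WW^*$ are $B_n^*B_n+A_n^*A_n$ and $B_nB_n^*+A_{n-1}A_{n-1}^*$, where the last term is absent if $n-1\notin I$; the $(n,n+1)$ entries are $A_n^*B_{n+1}$ and $B_nA_n^*$; entries two or more places off the diagonal vanish. Hence, if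
\begin{equation}\label{eq:rec}
C_{n+1}=A_nA_n^*,\qquad A_n^*B_{n+1}=B_nA_n^*
\end{equation}
hold for all $n\in I$, then $[W^*,W]=C_{n_0}\oplus0$ in the one-sided case and $[W^*,W]=0$ in the two-sided case. The first statement shows that the first line of \eqref{eq:model} follows from the other two, which are \eqref{eq:rec}. The second gives a sufficient condition for subnormality, since $\bigoplus_{n\ge0}H_n$ is invariant under the two-sided operator.

\begin{lemma}\label{lem:twosided}
If the rows of a model $T$ extend to a uniformly bounded family $(B_n,A_n)_{n\in\mathbb Z}$ satisfying \eqref{eq:rec} for all $n\in\mathbb Z$, then $T$ is subnormal.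
\end{lemma}

For a converse we must find new rows inside an arbitrary normal extension.

\begin{lemma}\label{lem:blocks}
Let $N=\begin{pmatrix}X&E\\0&S\end{pmatrix}$ on $H\oplus K$ be normal. Then $[X^*,X]=EE^*$ and $E^*X=SE^*$. Consequently a subnormal operator $X$ is hyponormal and $\ker[X^*,X]$ is invariant under $X$.
\end{lemma}

\begin{proof}
The upper left blocks of $N^*N$ and $NN^*$ are $X^*X$ and $XX^*+EE^*$, and the lower left blocks are $E^*X$ and $SE^*$. Now $\ker EE^*=\ker E^*$, and $E^*h=0$ gives $E^*Xh=SE^*h=0$.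
\end{proof}

\begin{lemma}\label{lem:row}
Let $T$ be a model. On $H_{-1}=H_0$ put
\[
A_{-1}=C_0^{1/2},\qquad B_{-1}=C_0^{1/2}B_0C_0^{-1/2},\qquad C_{-1}=C_0+[B_{-1}^*,B_{-1}],
\]
and let $\hat T$ be the lower bidiagonal operator on $H_{-1}\oplus H_0\oplus H_1\oplus\cdots$ with diagonal $B_{-1},B_0,\dots$ and subdiagonal $A_{-1},A_0,\dots$.
\begin{enumerate}
\item[(a)] $[\hat T^*,\hat T]=C_{-1}\oplus0$. If $C_{-1}>0$, then $\hat T$ is a model.
\item[(b)] If $T$ is subnormal, then $\hat T$ is subnormal, $C_{-1}\ge0$, and $\ker C_{-1}$ is invariant under $B_{-1}$.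
\item[(c)] Let $B'$ be an operator on a space $H'$ and $A'\colon H'\to H_0$ an invertible operator with $A'A'^*=C_0$ and $A'^*B_0=B'A'^*$. Then $U=C_0^{-1/2}A'$ is unitary, $A'=A_{-1}U$ and $B'=U^*B_{-1}U$. So adding the row $(B',A')$ to $T$ gives an operator unitarily equivalent to $\hat T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $A_{-1}A_{-1}^*=C_0$ and $A_{-1}^*B_0=C_0^{1/2}B_0=B_{-1}A_{-1}^*$, so \eqref{eq:rec} holds for $n\ge-1$; also $A_{-1}$ is onto and $[B_{-1}^*,B_{-1}]+A_{-1}^*A_{-1}=C_{-1}$.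

(b) Let $N$ be a normal extension of $T$, with blocks $T,E,S$ as in Lemma~\ref{lem:blocks}. From $EE^*=C_0\oplus0$ we get $\|E^*h\|^2=\langle(C_0\oplus0)h,h\rangle$. So $E^*$ vanishes on $H\ominus H_0$, and $V=E^*C_0^{-1/2}$ is a unitary map of $H_0$ onto the two-dimensional space $K_0=\operatorname{ran}E^*$. This is where rank two is used: $C_0$ is invertible, so the new summand is a full copy of $H_0$ and everything on it is determined. Indeed, for $g\in H_0$ and $h=C_0^{-1/2}g$,
\[
SVg=SE^*h=E^*Th=E^*B_0h=VB_{-1}g,\qquad EVg=EE^*h=C_0^{1/2}g=A_{-1}g,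
\]
where $E^*A_0h=0$ was used. So $N(Vg)=VB_{-1}g+A_{-1}g$. The space $H\oplus K_0$ is invariant under $N$, and the restriction of $N$ to it is $\hat T$ once $K_0$ is identified with $H_{-1}$ by $V$. Thus $\hat T$ is subnormal. By (a) and Lemma~\ref{lem:blocks}, $C_{-1}\ge0$ and $\ker C_{-1}\oplus H$ is invariant under $\hat T$. For $f\in\ker C_{-1}$ the $H_{-1}$-component of $\hat Tf$ is $B_{-1}f$, so $B_{-1}f\in\ker C_{-1}$.

(c) $U$ is invertible and $UU^*=C_0^{-1/2}C_0C_0^{-1/2}=I$. Since $A'^*=U^*C_0^{1/2}$, we get $B'=A'^*B_0(A'^*)^{-1}=U^*B_{-1}U$.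
\end{proof}

So subnormality of $T$ imposes the inequality $C_{-1}\ge0$, which is not among the conditions of Definition~\ref{def:model}; and if $C_{-1}>0$, the lemma applies again to $\hat T$ and imposes $C_{-2}\ge0$, and so on.

\section{The counterexample and its family}\label{sec:example}

The matrices of Theorem~\ref{thm:counter} are antidiagonal, so every product in \eqref{eq:rec} is diagonal. For $0<\rho<\frac52$,
\[
A(\rho)^*A(\rho)=\operatorname{diag}(\rho,\tfrac52-\rho),\quad A(\rho)A(\rho)^*=\operatorname{diag}(\tfrac52-\rho,\rho),\quad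
[B(\rho)^*,B(\rho)]=\operatorname{diag}(\tfrac1\rho-\rho,\rho-\tfrac1\rho),
\]
and therefore
\[
[B(\rho)^*,B(\rho)]+A(\rho)^*A(\rho)=C(\rho):=\operatorname{diag}\bigl(\tfrac1\rho,\ \tfrac52-\tfrac1\rho\bigr).
\]
The formulas for $B(\rho)$ and $C(\rho)$ make sense for all $\rho>0$. Since $1/\varphi(\rho)=\frac52-\rho$, we have $C(\varphi(\rho))=\operatorname{diag}(\frac52-\rho,\rho)=A(\rho)A(\rho)^*$. With $a=\sqrt{5/2-\rho}$,
\[
A(\rho)^*B(\varphi(\rho))=\begin{pmatrix}0&\sqrt\rho\\a&0\end{pmatrix}\begin{pmatrix}0&1/a\\a&0\end{pmatrix}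
=\begin{pmatrix}a\sqrt\rho&0\\0&1\end{pmatrix}
=\begin{pmatrix}0&\sqrt\rho\\1/\sqrt\rho&0\end{pmatrix}\begin{pmatrix}0&\sqrt\rho\\a&0\end{pmatrix}=B(\rho)A(\rho)^*.
\]
Hence every orbit of $\varphi$ in $(0,\frac52)$, one-sided or two-sided, solves \eqref{eq:rec}. Two thresholds appear: the row $A(\rho)$ exists for $\rho<\frac52$, and $C(\rho)>0$ exactly for $\rho>\frac25$. The map $\varphi$ is increasing on $(0,\frac52)$ and
\[
\varphi(\rho)-\rho=\frac{(\rho-\frac12)(\rho-2)}{\frac52-\rho},
\]
so it fixes $\frac12$ and $2$, moves points of $(0,\frac12)$ and $(2,\frac52)$ up, and moves points of $(\frac12,2)$ down.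

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Since $\varphi$ is increasing, fixes $\frac12$ and moves $(0,\frac12)$ up, $\frac49\le\rho_n<\frac12$ for all $n$. So the $A_n$ and $B_n$ are defined and uniformly bounded, the $A_n$ are invertible, \eqref{eq:rec} holds, and $C_0=C(\frac49)=\operatorname{diag}(\frac94,\frac14)>0$. Thus $T$ is a model. The row of Lemma~\ref{lem:row} is computed from $C_0^{1/2}=\operatorname{diag}(\frac32,\frac12)$:
\[
B_{-1}=\begin{pmatrix}\frac32&0\\0&\frac12\end{pmatrix}\begin{pmatrix}0&\frac23\\ \frac32&0\end{pmatrix}\begin{pmatrix}\frac23&0\\0&2\end{pmatrix}=\begin{pmatrix}0&2\\ \frac12&0\end{pmatrix},\qquad [B_{-1}^*,B_{-1}]=\operatorname{diag}\bigl(\tfrac14-4,\,4-\tfrac14\bigr),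
\]
so that $C_{-1}=\operatorname{diag}(\frac94+\frac14-4,\ \frac14+4-\frac14)=\operatorname{diag}(-\frac32,4)$ is not positive. By Lemma~\ref{lem:row}(b), $T$ is not subnormal.
\end{proof}

\begin{remark}\label{rem:tails}
No fixed number of applications of Lemma~\ref{lem:row} detects all failures. For $m\ge1$ let $T_m$ be the restriction of this $T$ to $H_m\oplus H_{m+1}\oplus\cdots$, and $T_0=T$. Each $T_m$ is a model, since $C_m=A_{m-1}A_{m-1}^*>0$, and by Lemma~\ref{lem:row}(c) its extension is $T_{m-1}$ up to unitary equivalence. If $T_m$ were subnormal, so would be $T_{m-1},\dots,T_0$. So every $T_m$ is a model that is not subnormal, although it admits $m$ successive hyponormal extensions as in Lemma~\ref{lem:row}.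
\end{remark}

Varying the initial value shows all the behavior that the general proof has to handle.

\begin{example}\label{ex:family}
Let $\frac25<\rho_0<\frac52$ and try to build $T$ from the orbit of $\rho_0$. The inverse of $\varphi$ is $\rho\mapsto\frac52-\frac1\rho$, which is positive exactly for $\rho>\frac25$.
\begin{itemize}
\item \emph{$\frac12\le\rho_0\le2$.} The map $\varphi$ is a bijection of $[\frac12,2]$, so $\rho_0$ has a two-sided orbit in this interval. Then $T$ is a model, and it is subnormal by Lemma~\ref{lem:twosided}.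
\item \emph{$\frac25<\rho_0<\frac12$.} The forward orbit stays in $[\rho_0,\frac12)$, so $T$ is a model. The backward orbit decreases and there is no fixed point in $[\frac25,\frac12)$, so there is a first $j$ with $\rho_{-j}\le\frac25$, and $\rho_{-j}>0$. If $T$ were subnormal, $j$ applications of Lemma~\ref{lem:row}(b),(c) would give $C(\rho_{-j})\ge0$ with kernel invariant under $B(\rho_{-j})$. Positivity fails if $\rho_{-j}<\frac25$. If $\rho_{-j}=\frac25$, the kernel is spanned by the second basis vector, which $B(\frac25)$ maps to a nonzero multiple of the first. So $T$ is not subnormal. (For $\rho_0=\frac49$ we have $\rho_{-1}=\frac14$, and $C(\frac14)$ is the matrix $C_{-1}$ above with the basis vectors exchanged.)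
\item \emph{$2<\rho_0<\frac52$.} The orbit increases, there is no fixed point in $(2,\frac52)$, and $\varphi(\rho)\to\infty$ as $\rho\to\frac52$. So the orbit leaves $(0,\frac52)$ after finitely many steps and the construction breaks down.
\end{itemize}
\end{example}

The counterexamples are the orbits attracted to the fixed point $\frac12$ from the side on which nothing confines their past.

\section{States, conserved quantities and a curve}\label{sec:states}

\subsection*{The step}
In the example one number carried the whole recursion. In general the right object is the state $(B_n,C_n)$. All quantities of Definition~\ref{def:state} are unchanged when $B$ and $C$ are conjugated by the same unitary. We use repeatedly that $\operatorname{tr}P=\operatorname{tr}C=t>0$, so that $C>0$ if and only if $\det C>0$, and likewise for $P$.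

If $P>0$, the \emph{successor} of $(B,C)$ is $(B_1,C_1)=(P^{-1/2}BP^{1/2},P)$. If $C>0$, the \emph{predecessor} is the pair $(B_{-1},C_{-1})$ with $B_{-1}=C^{1/2}BC^{-1/2}$ and $C_{-1}=C+[B_{-1}^*,B_{-1}]$, as in Lemma~\ref{lem:row}. Both are states. The operator $P_{-1}=C_{-1}-[B_{-1}^*,B_{-1}]$ of the predecessor is $C>0$, and its successor is $(B,C)$.

\begin{lemma}\label{lem:orbit}
Let $T$ be a normalized model with $\dim H_0=\dots=\dim H_n=2$. Then $(B_j,C_j)$ is a state with $P_j=A_j^*A_j$ for $j\le n$, and for $j<n$ we have $P_j>0$ and $(B_{j+1},C_{j+1})$ is unitarily equivalent to the successor of $(B_j,C_j)$.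
\end{lemma}

\begin{proof}
The formula for $P_j$ is the definition of $C_j$. For $j<n$ the operator $A_j$ is onto between spaces of dimension two, hence invertible; this is where surjectivity is used. In the polar decomposition $A_j=U_jP_j^{1/2}$ the factor $U_j$ is unitary, and \eqref{eq:rec} reads $U_j^*C_{j+1}U_j=P_j$ and $U_j^*B_{j+1}U_j=P_j^{-1/2}B_jP_j^{1/2}$. Induction on $j$ finishes the proof.
\end{proof}

\subsection*{Conserved quantities}
The definition of $P$ can be written $C+BB^*=P+B^*B$. For $2\times2$ matrices the Cayley--Hamilton theorem gives $2\det X=(\operatorname{tr}X)^2-\operatorname{tr}X^2$, hence $\det(X+Y)=\det X+\det Y+\operatorname{tr}X\operatorname{tr}Y-\operatorname{tr}XY$. Apply this to both sides and cancel $|\det B|^2+t\operatorname{tr}B^*B$. The result, $\operatorname{tr}(CBB^*)-\det C=\operatorname{tr}(PB^*B)-\det P$, gives a second expression for $k$: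
\begin{equation}\label{eq:ksym}
4k=\operatorname{tr}(PB^*B)-\det P-t\lambda^2 .
\end{equation}
A step turns this expression into the defining one, which is the reason for introducing $k$.

\begin{lemma}\label{lem:inv}
A state with $P>0$ and its successor have the same $\lambda,t,\gamma,k$, hence the same $\eta,L,M,G,F$.
\end{lemma}

\begin{proof}
$B_1$ is similar to $B$, and $\operatorname{tr}C_1=\operatorname{tr}P=t$. Next, $\operatorname{tr}(C_1B_1)=\operatorname{tr}(P^{1/2}BP^{1/2})=\operatorname{tr}(PB)=\operatorname{tr}(CB)$, because $\operatorname{tr}(B^*BB)=\operatorname{tr}(BB^*B)$. Finally $\operatorname{tr}(C_1B_1B_1^*)=\operatorname{tr}(P^{1/2}BPB^*P^{-1/2})=\operatorname{tr}(PB^*B)$ and $\det C_1=\det P$, so $k_1=k$ by \eqref{eq:ksym}.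
\end{proof}

\subsection*{Coordinates}
To see what remains free we use the Pauli matrices
\[
\sigma_1=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad\sigma_2=\begin{pmatrix}0&-i\\i&0\end{pmatrix},\qquad\sigma_3=\begin{pmatrix}1&0\\0&-1\end{pmatrix}.
\]
For $a\in\mathbb C^3$ put $\sigma(a)=\sum a_j\sigma_j$; these are exactly the traceless $2\times2$ matrices, and $\sigma(a)^*=\sigma(\bar a)$. With the bilinear products $a\cdot b$ and $a\times b$,
\[
\sigma(a)\sigma(b)=a\cdot b+i\,\sigma(a\times b),\qquad\operatorname{tr}\sigma(a)\sigma(b)=2\,a\cdot b,\qquad\det(x+\sigma(a))=x^2-a\cdot a .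
\]
Write $B=\sigma(b)$ with $b=u+iv$, $C=\frac t2+\sigma(c)$, $P=\frac t2+\sigma(p)$, where $u,v,c,p\in\mathbb R^3$, and put $m=u\times v$ and $|b|^2=|u|^2+|v|^2$. The equation $b\cdot b=\lambda^2$ says $u\cdot v=0$ and $|u|^2-|v|^2=\lambda^2$. From $b\times\bar b=-2im$ we get
\[
BB^*=|b|^2+2\sigma(m),\qquad B^*B=|b|^2-2\sigma(m),\qquad [B^*,B]=-4\sigma(m),\qquad p=c+4m .
\]
Since $\operatorname{tr}B^*B=2|b|^2=2\lambda^2+4|v|^2$, the number $y=y(B)$ satisfies
\[
|v|^2=y,\qquad|u|^2=\lambda^2+y,\qquad|b|^2=\lambda^2+2y,\qquad|m|^2=Y:=y(y+\lambda^2),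
\]
and $G(y)=2Y-\frac t2y+k$. Also $\gamma=c\cdot b=p\cdot b$, so $\alpha=c\cdot u$ and $\beta=c\cdot v$. Taking traces in \eqref{eq:inv} and \eqref{eq:ksym},
\begin{equation}\label{eq:kvec}
4k=2ty+4\,c\cdot m-\det C=2ty-4\,p\cdot m-\det P .
\end{equation}

When $y>0$ the vectors $u,v,m$ form an orthogonal frame, and the configuration $u,v,c$ is described up to rotation by $\lambda,y,\alpha,\beta,c\cdot m$. Together with $t$ these are six real numbers, of which five combinations $\lambda,t,\alpha,\beta,k$ are conserved. So the pair $(y,c\cdot m)$ should move on a curve. It is better to replace $c\cdot m$ by the average of $c\cdot m$ and $p\cdot m$, which treats $C$ and $P$ symmetrically.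

\begin{lemma}\label{lem:curve}
For a state put $y=y(B)$ and $w=\frac18(\det C-\det P)$. Then $y\ge0$,
\begin{equation}\label{eq:dets}
\det C=4\bigl(w-G(y)\bigr),\qquad\det P=-4\bigl(w+G(y)\bigr),\qquad w^2=F(y).
\end{equation}
\end{lemma}

\begin{proof}
Use $p\cdot m=c\cdot m+4Y$ in \eqref{eq:kvec}. The difference of the two expressions gives $\det C-\det P=8\,c\cdot m+16Y$, so $w=c\cdot m+2Y$. Their sum gives $\det C+\det P=4ty-16Y-8k=-8G(y)$. This proves the first two formulas.

For the third, expand $c$ in the frame $u,v,m$ and multiply by $Y=|u|^2|v|^2$: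
\[
|c|^2Y=\alpha^2y+\beta^2(y+\lambda^2)+(c\cdot m)^2 .
\]
This also holds for $y=0$, where $v=m=0$ and $\beta=0$. By \eqref{eq:kvec} and $\det C=\frac{t^2}4-|c|^2$ we have $|c|^2+4\,c\cdot m=\frac{t^2}4+4k-2ty$. Therefore
\begin{align*}
w^2&=(c\cdot m)^2+4Y\,c\cdot m+4Y^2=Y\bigl(\tfrac{t^2}4+4k-2ty\bigr)+4Y^2-|\gamma|^2y-\lambda^2\beta^2,\\
G(y)^2&=4Y^2+\tfrac{t^2}4y^2+k^2-2tyY+4kY-tky .
\end{align*}
Subtracting and using $Y-y^2=\lambda^2y$ gives $w^2-G(y)^2=(\frac{t^2}4\lambda^2+tk-|\gamma|^2)y-\lambda^2\beta^2-k^2=Ly-M$.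
\end{proof}

We call $(y,w)$ the \emph{point} of the state. It determines both determinants, hence whether a step forward or backward is possible. It remains to express the step in these coordinates.

\begin{lemma}\label{lem:step}
Let $(y,w)$ be the point of a state with $P>0$, let $(y_1,w_1)$ be the point of its successor, and let $d=\det P$. Then
\begin{equation}\label{eq:tau}
y_1=\frac Ld-\frac\eta2-y,\qquad w_1=\frac d4+G(y_1).
\end{equation}
\end{lemma}

\begin{proof}
The second formula is \eqref{eq:dets} for the successor, since $\det C_1=d$. For the first, let $B_1=\sigma(b_1)$. As $P^{-1}=d^{-1}(\frac t2-\sigma(p))$,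
\[
2|b_1|^2d=d\operatorname{tr}(P^{-1}BPB^*)=\operatorname{tr}\Bigl(\bigl(\tfrac t2-\sigma(p)\bigr)B\bigl(\tfrac t2+\sigma(p)\bigr)B^*\Bigr).
\]
Expand. The term without $p$ is $\frac{t^2}4\cdot2|b|^2$. The terms linear in $p$ give $\frac t2\operatorname{tr}(\sigma(p)[B^*,B])=-4t\,p\cdot m$. For the quadratic term, $\sigma(p)\sigma(b)=2\,p\cdot b-\sigma(b)\sigma(p)$ gives $\sigma(p)B\sigma(p)=2\gamma\,\sigma(p)-|p|^2B$, and so $-\operatorname{tr}(\sigma(p)B\sigma(p)B^*)=-4|\gamma|^2+2|p|^2|b|^2$. Adding $2|b|^2d=2|b|^2(\frac{t^2}4-|p|^2)$ removes $|p|^2$: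
\[
d\bigl(2|b_1|^2+2|b|^2\bigr)=t^2(\lambda^2+2y)-4t\,p\cdot m-4|\gamma|^2 .
\]
By \eqref{eq:kvec}, $4\,p\cdot m=2ty-4k-d$, so the right side is $t^2\lambda^2+4tk-4|\gamma|^2+td=4L+td$. The left side is $d(4\lambda^2+4y+4y_1)$. Hence $y+y_1=\frac Ld+\frac t4-\lambda^2=\frac Ld-\frac\eta2$.
\end{proof}

\begin{example}\label{ex:curve}
The states $(B(\rho),C(\rho))$, $\rho>0$, of Section~\ref{sec:example} all lie on one curve. Here $\lambda=1$, $t=\frac52$, $\gamma=0$ and $\operatorname{tr}(CBB^*)=1+\det C$, so $4k=1-t$. Thus $k=-\frac38$, $\eta=\frac34$, $L=\frac58$, $M=\frac9{64}$, and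
\[
F(y)=4y^4+3y^3-\tfrac{15}{16}y^2+\tfrac1{16}y=4y(y+1)\bigl(y-\tfrac18\bigr)^2,\qquad R=\tfrac18 .
\]
With $P=\operatorname{diag}(\rho,\frac52-\rho)$ the point of the state is
\[
y=\tfrac14\bigl(\rho+\tfrac1\rho-2\bigr),\qquad w=\tfrac18\bigl(\tfrac1\rho-\rho\bigr)\bigl(\tfrac52-\rho-\tfrac1\rho\bigr).
\]
Both fixed points $\rho=\frac12$ and $\rho=2$ go to the node $(R,0)$; the interval between them is the loop $y\le R$; and $\rho<\frac12$, $\rho>2$ are the rays $w<0$, $w>0$ over $y>R$ (Figure~\ref{fig:curve}). So the three cases of Example~\ref{ex:family} are the loop, the lower ray and the upper ray. In Theorem~\ref{thm:counter}, $y_0=\frac14(\frac49+\frac94-2)=\frac{25}{144}>\frac18$.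
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[->,gray] (-0.6,0)--(8.8,0) node[right,black]{$y$};
\draw[->,gray] (0,-2.6)--(0,2.6) node[above,black]{$w$};
\draw[thick,domain=-0.916:0.916,samples=90,smooth,variable=\s] plot ({15*(cosh(\s)-1)},{-8*sinh(\s)*(1.25-cosh(\s))});
\draw[dashed,domain=0.916:0.99,samples=10,variable=\s] plot ({15*(cosh(\s)-1)},{-8*sinh(\s)*(1.25-cosh(\s))});
\draw[dashed,domain=0.916:0.99,samples=10,variable=\s] plot ({15*(cosh(\s)-1)},{8*sinh(\s)*(1.25-cosh(\s))});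
\draw[->,very thick] (1.91,-0.51)--(1.55,-0.547);
\draw[->,very thick] (1.55,0.547)--(1.91,0.51);
\draw[->,very thick] (6.04,-1.20)--(5.68,-0.98);
\draw[->,very thick] (5.68,0.98)--(6.04,1.20);
\fill (3.75,0) circle (2pt) node[above=5pt]{$(R,0)$};
\fill (5.21,-0.70) circle (2pt) node[below left]{$\rho=\frac49$};
\draw[fill=white] (6.75,1.68) circle (2pt) node[right=3pt]{$\det P=0$};
\draw[fill=white] (6.75,-1.68) circle (2pt) node[right=3pt]{$\det C=0$};
\end{tikzpicture}
\caption{The part $y\ge0$ of the curve $w^2=4y(y+1)(y-\frac18)^2$, which carries the states $(B(\rho),C(\rho))$. On the solid part both $C$ and $P$ are positive definite. Arrows show the direction of one step of the recursion. Points of the loop can be iterated both ways and give subnormal models. Points of the lower solid ray converge forward to the node but leave the solid part backward: they give models that are not subnormal. Points of the upper solid ray leave the solid part forward.}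
\label{fig:curve}
\end{figure}

\section{Dynamics on the curve $w^2=F(y)$}\label{sec:dyn}

Fix $\eta,k,L,M,G,F$ coming from some state, and forget the matrices. Let
\[
\Gamma=\{(y,w)\in\mathbb R^2:w^2=F(y)\},\qquad\iota(y,w)=(y,-w),\qquad d_C=4(w-G(y)),\qquad d_P=-4(w+G(y)).
\]
Then $d_C=d_P\circ\iota$, and on $\Gamma$
\begin{equation}\label{eq:dd}
d_Cd_P=16(M-Ly),\qquad d_C+d_P=-8G(y),\qquad d_C-d_P=8w .
\end{equation}
On $\{d_P\ne0\}\subset\Gamma$ define $\tau(y,w)=(y_1,w_1)$ by \eqref{eq:tau} with $d=d_P(y,w)$. By Lemmas~\ref{lem:inv}--\ref{lem:step}, the point $q$ of a state lies on $\Gamma$, $d_C(q)=\det C$, $d_P(q)=\det P$, and the point of the successor is $\tau(q)$.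

The structure of $\tau$ comes from the polynomial
\[
Q(y,d)=d^2+8G(y)d+16(M-Ly)=16d\,y^2+(8\eta d-16L)y+d^2+8kd+16M,
\]
which is quadratic in each variable. For fixed $y$ its roots are $d_C$ and $d_P$, by \eqref{eq:dd}, and $\iota$ exchanges them. For fixed $d\ne0$ the sum of its roots is $\frac Ld-\frac\eta2$, so \eqref{eq:tau} passes to the other root.

\begin{lemma}\label{lem:tau}
The map $\tau$ is a homeomorphism of $\{d_P\ne0\}\subset\Gamma$ onto $\{d_C\ne0\}\subset\Gamma$, with $d_C\circ\tau=d_P$ and $\tau^{-1}=\iota\tau\iota$. Moreover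
\begin{equation}\label{eq:disp}
y_1-y=\frac{F'(y)+2wG'(y)}{d_P(y,w)},
\end{equation}
and the fixed points of $\tau$ are exactly the points $(r,0)$ with $r$ a multiple root of $F$ and $G(r)\ne0$.
\end{lemma}

\begin{proof}
Let $q=(y,w)$ and $d=d_P(q)\ne0$. Since $Q(y_1,d)=0$,
\[
w_1^2=\tfrac1{16}\bigl(d^2+8G(y_1)d\bigr)+G(y_1)^2=Ly_1-M+G(y_1)^2=F(y_1),
\]
so $\tau(q)\in\Gamma$, and $d_C(\tau q)=4(w_1-G(y_1))=d$. Then $d_P(\iota\tau q)=d$, so $\tau\iota\tau q=(y,\frac d4+G(y))=(y,-w)$. Thus $\iota\tau\iota\tau=\mathrm{id}$ on $\{d_P\ne0\}$, and conjugating by $\iota$ gives $\tau\iota\tau\iota=\mathrm{id}$ on $\{d_C\ne0\}$. Since $G'(y)=4y+\eta$ and $F'=2GG'+L$,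
\[
y_1-y=\frac Ld-\frac{G'(y)}2=\frac{L+2(w+G(y))G'(y)}d=\frac{F'(y)+2wG'(y)}d .
\]
At a fixed point $d_C=d_P$, so $w=0$ and $F(y)=0$; then \eqref{eq:disp} gives $F'(y)=0$, and $G(y)=-d/4\ne0$. Conversely, at such a point \eqref{eq:disp} gives $y_1=y$, and $w_1=-G(y)+G(y)=0$.
\end{proof}

In particular, if a state with $C>0$ has point $q$, its predecessor has point $\tau^{-1}(q)$.

We cannot solve the recursion as in the example. What replaces the explicit formula is that $\tau$ is an injective continuous map of a curve with few fixed points, so that on an arc it moves all points the same way.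

\subsection*{The unbounded branch}
Let $\Gamma_R=\{(y,w)\in\Gamma:y\ge R\}$. It consists of the graphs of $\pm\sqrt F$ over $[R,\infty)$, which meet only at $o=(R,0)$. The function $s=\operatorname{sgn}(w)(y-R)$ is a homeomorphism of $\Gamma_R$ onto $\mathbb R$, with $s\circ\iota=-s$.

\begin{lemma}\label{lem:window}
Suppose $d_C(q)>0$ and $d_P(q)>0$ for some $q\in\Gamma_R$. Then $L>0$, and there is $s_*>0$ such that on $\Gamma_R$
\[
d_P>0\iff s<s_*,\qquad d_C>0\iff s>-s_* .
\]
As $s\uparrow s_*$, the image under $\tau$ eventually lies in $\Gamma_R$ and $s\circ\tau\to+\infty$.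
\end{lemma}

\begin{proof}
As $s\to+\infty$ both $w$ and $G(y)$ tend to $+\infty$, so $d_P\to-\infty$, and $d_P$ has a zero on $\Gamma_R$. At a zero $M=Ly$. If $L=0$, then $M=0$ and $d_Cd_P\equiv0$, contrary to the hypothesis. So $L\ne0$, and the zero is unique: $y=y_*:=M/L$ and $w=-G(y_*)$. Let $s_*$ be its coordinate. Then $d_P<0$ for $s>s_*$, so $s(q)<s_*$, and $d_P>0$ for $s<s_*$. The statement for $d_C$ follows by reflection. From $-s_*<s(q)<s_*$ we get $s_*>0$, so $y_*=R+s_*>R$. At $o$ both $d_C$ and $d_P$ are positive, so $0<M-LR=L(y_*-R)$ and $L>0$. As $s\uparrow s_*$, $d_P\to0$ through positive values, so $y_1\to+\infty$ and $w_1\to+\infty$ by \eqref{eq:tau}.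
\end{proof}

\begin{lemma}\label{lem:outer}
Let $q$ and $s_*$ be as in Lemma~\ref{lem:window}.
\begin{enumerate}
\item[(a)] If $R$ is a simple root, or if $R$ is a multiple root and $s(q)>0$, then there is $j\ge1$ with $d_P>0$ at $q,\tau q,\dots,\tau^{j-1}q$ and $d_P\le0$ at $\tau^jq$.
\item[(b)] If $R$ is a multiple root and $s(q)<0$, then $\tau^nq$ lies in $\Gamma_R$ with $-s_*<s(\tau^nq)<0$ for all $n\ge0$, and $s(\tau^nq)\uparrow0$. Moreover there is $j\ge1$ with $d_C>0$ at $q,\tau^{-1}q,\dots,\tau^{-(j-1)}q$ and $d_C\le0$ at $\tau^{-j}q$.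
\end{enumerate}
\end{lemma}

\begin{proof}
We use an elementary fact. \emph{Let $h\colon(a,s_*)\to\mathbb R$, $a\ge-\infty$, be continuous without fixed points and $h(s)\to+\infty$ as $s\uparrow s_*$. Then $h(s)>s$ for all $s$, and every orbit reaches $[s_*,\infty)$.} Indeed $h(s)-s$ has no zero and is positive near $s_*$. An orbit staying in $(a,s_*)$ would increase to a limit $s_\infty\le s_*$; a limit below $s_*$ would be a fixed point, and the limit $s_*$ would give $s_{n+1}=h(s_n)\to\infty$.

(a) To apply this we need $\tau$ to map the relevant arc into $\Gamma_R$, and for that we use connectedness. Let $R$ be simple. Then $F<0$ on some $(R-\varepsilon,R)$, so $\Gamma_R=\Gamma\cap\{y>R-\varepsilon\}$ is open and closed in $\Gamma$. The connected set $\tau(\{s<s_*\})$ meets $\Gamma_R$ by Lemma~\ref{lem:window}, so it lies in $\Gamma_R$, and $\tau$ induces a continuous $h\colon(-\infty,s_*)\to\mathbb R$. The only root of $F$ in $[R,\infty)$ is simple, so $h$ has no fixed point by Lemma~\ref{lem:tau}, and the fact applies.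

Let $R$ be multiple. Now $\Gamma_R$ may be attached to the rest of $\Gamma$ at $o$, but $o$ is a fixed point, since $G(R)=-d_P(o)/4\ne0$. As $\tau$ is injective, no other point is mapped to $o$. The rays $\Gamma_+=\{s>0\}$ and $\Gamma_-=\{s<0\}$ are open and closed in $\Gamma\setminus\{o\}$ and contain no fixed point. The connected set $\tau(\{0<s<s_*\})\subset\Gamma\setminus\{o\}$ meets $\Gamma_+$, so it lies in $\Gamma_+$. The fact applies to the induced map on $(0,s_*)$.

(b) The backward statement is (a) for the point $\iota q$, because $\tau^{-i}q=\iota\tau^i\iota q$ and $d_C\circ\iota=d_P$. For the forward statement, note that $\tau$ is defined on $\Gamma_-$. By the proof of (a), $\tau\iota q\in\Gamma_+$ and $s(\tau\iota q)>s(\iota q)$. So $q'=\tau^{-1}q=\iota\tau\iota q$ lies in $\Gamma_-$ and $s(q')<s(q)=s(\tau q')$. The connected set $\tau(\Gamma_-)\subset\Gamma\setminus\{o\}$ contains $q$, so it lies in $\Gamma_-$. The induced continuous map $h\colon(-\infty,0)\to(-\infty,0)$ has no fixed point and $h(s)>s$ at $s(q')$,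 hence everywhere. So $s(\tau^nq)$ increases from $s(q)>-s_*$ and stays negative, and its limit is $0$ since a negative limit would be a fixed point.
\end{proof}

\subsection*{The oval}

\begin{lemma}\label{lem:oval}
Suppose $F=4\prod_{i=0}^3(y-r_i)$ with $r_0\le r_1<r_2\le r_3=R$, and let $\Lambda=\{(y,w)\in\Gamma:r_1\le y\le r_2\}$. If $d_C$ and $d_P$ are positive at some point of $\Lambda$, then they are positive on $\Lambda$, and $\tau^{-1}(\Lambda)\subset\Lambda$.
\end{lemma}

\begin{proof}
Since $F>0$ on $(r_1,r_2)$ and $F(r_1)=F(r_2)=0$, the set $\Lambda$ is homeomorphic to a circle.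

\emph{Positivity.} Put $\ell(y)=M-Ly=G(y)^2-F(y)$. This affine function satisfies $\ell(r_i)=G(r_i)^2\ge0$ for $i=1,2$, and by \eqref{eq:dd} it is positive somewhere on $[r_1,r_2]$. Hence $\ell>0$ on $(r_1,r_2)$. Suppose $\ell(r_1)=0$. Then the slope $-L$ of $\ell$ is positive, and $G(r_1)=0$ gives $F'(r_1)=L<0$, which is impossible because $F>0$ to the right of the root $r_1$. Suppose $\ell(r_2)=0$. Then $-L<0$ and $F'(r_2)=L>0$, impossible because $F>0$ to the left of $r_2$. So $d_Cd_P=16\ell>0$ on the connected set $\Lambda$, and neither factor changes sign.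

\emph{Invariance.} The map $\tau^{-1}$ is defined, continuous and injective on $\Lambda$. Let $y\circ\tau^{-1}$ attain its maximum over $\Lambda$ at $a$, and suppose the maximum exceeds $R$. Near $\tau^{-1}(a)$ we have $F>0$, so $\Gamma$ is the graph of $\sqrt F$ or $-\sqrt F$ and $y$ is injective there. Then $y\circ\tau^{-1}$ is a continuous injective real function on an open arc of $\Lambda$ around $a$, hence strictly monotone on it, and has no maximum at $a$. The same argument with the minimum excludes values below $r_0$. Since $F<0$ on $(r_0,r_1)$ and $(r_2,R)$,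
\[
\tau^{-1}(\Lambda)\subset\Gamma\cap\{r_0\le y\le R\}=\Lambda\cup\{(r_0,0),(R,0)\}.
\]
Each of the two points either belongs to $\Lambda$ or is isolated in this union. As $\tau^{-1}(\Lambda)$ is connected and infinite, it lies in $\Lambda$.
\end{proof}

\section{Singular states and the case $\dim H_1=1$}\label{sec:deg}

The curve controls determinants, so it governs the recursion as long as $C$ and $P$ are invertible. Singular matrices can occur at two places: forward, when the dimension of $H_n$ drops, and backward, when $\det C_{-j}=0$, so that positivity alone does not contradict Lemma~\ref{lem:row}(b) (as for $\rho_{-j}=\frac25$ in Example~\ref{ex:family}). In both cases there is an invariant line, and it forces the conserved quantities to degenerate.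

\begin{lemma}\label{lem:sing}
Let $(B,C)$ be a state.
\begin{enumerate}
\item[(a)] If $P$ is singular and $\operatorname{ran}P$ is invariant under $B$, then $k=L=M=0$.
\item[(b)] If $C$ is singular and $\ker C$ is invariant under $B$, then $L=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
The singular operator is self-adjoint with trace $t$, so it equals $t\langle\,\cdot\,,e\rangle e$ for a unit vector $e$. The eigenvalues $\pm\lambda$ of $B$ and $B^*$ are real.

(a) $Be=-\mu e$ with $\mu=\pm\lambda$. Then $2\gamma=\operatorname{tr}(PB)=-t\mu$ is real, so $\beta=0$ and $|\gamma|^2=\frac14t^2\lambda^2$. By \eqref{eq:ksym}, $4k=t\|Be\|^2-t\lambda^2=0$. Hence $L=M=0$.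

(b) $\ker C=\{e\}^\perp$ is invariant under $B$, so $B^*e=-\mu e$ with $\mu=\pm\lambda$. Then $2\gamma=t\langle e,B^*e\rangle=-t\mu$ and $4k=t\|B^*e\|^2-t\lambda^2=0$, so $L=0$.
\end{proof}

\begin{proposition}\label{prop:deg}
Let $T$ be a normalized model with $\dim H_n\ne2$ for some $n$. Then $\dim H_1=1$, $y_0<R$, and $T$ is subnormal.
\end{proposition}

\begin{proof}
\emph{The dimension drops at once.} The dimensions do not increase, since the $A_n$ are onto. Take the first $n\ge0$ with $\dim H_{n+1}<2$. By Lemma~\ref{lem:orbit}, $(B_n,C_n)$ is a state; $P_n=A_n^*A_n$ is singular, and $\operatorname{ran}P_n=\operatorname{ran}A_n^*$ is invariant under $B_n$ because $B_nA_n^*=A_n^*B_{n+1}$. So $k=L=M=0$ for this state, and by Lemma~\ref{lem:inv} for $(B_0,C_0)$. Then $\det C_0\det P_0=0$ by \eqref{eq:dd}, so $P_0$ is singular. It is nonzero since its trace is $t$. Hence $A_0$ has rank one and $\dim H_1=1$.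

\emph{The form of $T$.} Take unit vectors $e\in\operatorname{ran}P_0$ and $g\in\ker P_0=\ker A_0$. Then $P_0e=te$, $B_0e=-\mu e$ and $B_0g=xe+\mu g$ with $\mu=\pm\lambda$, $x\in\mathbb C$. Put $h_1=t^{-1/2}A_0e$, a unit vector with $A_0^*h_1=\sqrt t\,e$. Then $A_0A_0^*=t$, and $A_0^*B_1=B_0A_0^*$ gives $B_1=-\mu$. If $\dim H_n=1$, $B_n=-\mu$ and $A_{n-1}A_{n-1}^*=t$, then \eqref{eq:rec} gives $A_n^*A_n=t$, so $\dim H_{n+1}=1$, $A_nA_n^*=t$ and $B_{n+1}=-\mu$. With the unit vectors $h_{n+1}=t^{-1/2}A_nh_n$,
\[
Te=-\mu e+\sqrt t\,h_1,\qquad Th_n=-\mu h_n+\sqrt t\,h_{n+1},\qquad Tg=xe+\mu g .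
\]
In the basis $e,g$,
\[
C_0=\begin{pmatrix}t&0\\0&0\end{pmatrix}+[B_0^*,B_0]=\begin{pmatrix}t-|x|^2&-2\mu x\\-2\mu\bar x&|x|^2\end{pmatrix},\qquad\det C_0=|x|^2\bigl(t-4\lambda^2-|x|^2\bigr),
\]
so $C_0>0$ gives $0<|x|^2<t-4\lambda^2$. Since $F=G^2=4y^2(y+\lambda^2-\frac t4)^2$, we get $R=\frac14(t-4\lambda^2)>\frac14|x|^2=y_0$.

\emph{The normal extension.} Lemma~\ref{lem:twosided} cannot be reached by taking predecessors: $L=M=0$ and $P_{-1}=C_0>0$ force $\det C_{-1}=0$. We build the extension directly. On the closed span of $e,h_1,h_2,\dots$ the operator $T+\mu$ is $\sqrt t$ times a unilateral shift, which suggests $-\mu+\sqrt t\,U$, with $U$ the bilateral shift $Uf_j=f_{j+1}$ on $\ell^2(\mathbb Z)$. The vector $g$ must become a unit vector orthogonal to $f_0,f_1,\dots$ that the extension minus $\mu$ sends to $xf_0$. Put $r=2\mu/\sqrt t$, so $|r|<1$, and $\xi=\frac x{\sqrt t}\sum_{j\ge1}r^{j-1}f_{-j}$. Then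
\[
\sqrt t\,U\xi=xf_0+x\sum_{j\ge1}r^jf_{-j}=xf_0+2\mu\xi,\qquad\|\xi\|^2=\frac{|x|^2}{t(1-r^2)}=\frac{|x|^2}{t-4\lambda^2}<1 .
\]
The missing norm is supplied by an eigenvector for $\mu$. Let $N=(-\mu+\sqrt t\,U)\oplus\mu$ on $\ell^2(\mathbb Z)\oplus\mathbb C$, a normal operator, and $\tilde g=\xi\oplus\sqrt{1-\|\xi\|^2}$. This is a unit vector orthogonal to $f_0,f_1,\dots$, and $N\tilde g=xf_0+\mu\tilde g$. The isometry $e\mapsto f_0$, $h_n\mapsto f_n$, $g\mapsto\tilde g$ identifies $T$ with the restriction of $N$ to an invariant subspace.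
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

By Proposition~\ref{prop:deg}, parts (a) and (b) need proof only when $\dim H_n=2$ for all $n$. Assume this. By Lemma~\ref{lem:orbit}, $C_n>0$ and $P_n>0$ for all $n\ge0$, and the points $q_n=(y_n,w_n)=\tau^nq_0$ of the states $(B_n,C_n)$ satisfy
\begin{equation}\label{eq:fwd}
d_C(q_n)>0,\qquad d_P(q_n)>0,\qquad y_n\ge0\qquad(n\ge0).
\end{equation}
Only \eqref{eq:fwd} is used about the forward orbit; the uniform bound in Definition~\ref{def:model} serves only to make $T$ bounded.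

\subsection*{Step 1: a bounded positive past gives a normal extension}
\emph{Suppose $\tau^{-j}q_0$ is defined with $d_C(\tau^{-j}q_0)>0$ for all $j\ge0$, and $y$ is bounded along this backward orbit. Then $T$ is subnormal.} Inductively, the state $(B_{-j},C_{-j})$ has point $\tau^{-j}q_0$, so $C_{-j}>0$ and it has a predecessor $(B_{-j-1},C_{-j-1})$. Put $H_{-j}=H_0$ and $A_{-j-1}=C_{-j}^{1/2}$. As in Lemma~\ref{lem:row}(a), \eqref{eq:rec} holds for all $n\in\mathbb Z$. For $n<0$ we have $\|A_n\|^2\le\operatorname{tr}C_{n+1}=t$ and $\|B_n\|^2\le\operatorname{tr}B_n^*B_n=2\lambda^2+4y(B_n)$. Lemma~\ref{lem:twosided} applies.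

\subsection*{Step 2: $y_0\le R$ implies subnormal}
If $y_0$ is a multiple root of $F$, then $w_0=0$ and $G(y_0)=-d_P(q_0)/4\ne0$, so $q_0$ is a fixed point of $\tau$ and Step~1 applies. If $y_0=R$ is a simple root, Lemma~\ref{lem:outer}(a) contradicts \eqref{eq:fwd}, so this case does not occur.

Let $y_0<R$ be not a multiple root. The task is to place $q_0$ on an oval. We have $y_0\ge0\ge r_0$. If $y_0=r_0$, then $0=r_0$ is a simple root, $w_0=0$, and $F'(0)<0$ because $F>0$ on $(-\infty,r_0)$; then \eqref{eq:disp} gives $y_1<0$, against \eqref{eq:fwd}. So $r_0<y_0<R$, and $F(y_0)=w_0^2\ge0$. Nonreal roots come in conjugate pairs, so $F$ has two or four real roots counted with multiplicity. With two, $r_0$ and $R$ would be simple and $F<0$ on $(r_0,R)$, which is false at $y_0$. So there are four, $r_0\le r_1\le r_2\le r_3=R$. As $F<0$ on $(r_0,r_1)$ and $(r_2,R)$, we get $y_0\in[r_1,r_2]$, and $r_1<r_2$ since $y_0$ is not a multiple root. By Lemma~\ref{lem:oval} the backward orbit of $q_0$ stays in $\Lambda$, where $d_C>0$ and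 $y\le r_2$. Step~1 applies.

\subsection*{Step 3: $y_0>R$ implies (b) and not subnormal}
Now $q_0\in\Gamma_R$ and $s(q_0)\ne0$. By \eqref{eq:fwd} the alternatives of Lemma~\ref{lem:outer}(a) are excluded, so $R$ is a multiple root and $s(q_0)<0$. The latter means $w_0<0$, that is, $\det P_0>\det C_0$. This proves the first assertion of (b).

By Lemma~\ref{lem:window}, $L>0$. By Lemma~\ref{lem:outer}(b) there is $j\ge1$ such that the predecessors satisfy $C_0,C_{-1},\dots,C_{-(j-1)}>0$ and $\det C_{-j}\le0$. Suppose $T$ is subnormal. Apply Lemma~\ref{lem:row} $j$ times; each of the first $j-1$ extensions is a subnormal model by parts (a) and (b) of that lemma. The last application gives $C_{-j}\ge0$ with $\ker C_{-j}$ invariant under $B_{-j}$. Together with $\det C_{-j}\le0$ this makes $C_{-j}$ singular, and Lemma~\ref{lem:sing}(b) gives $L=0$ for the state $(B_{-j},C_{-j})$, which has the same $L$ as $(B_0,C_0)$ by Lemma~\ref{lem:inv}. This contradicts $L>0$.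

Steps 2 and 3 prove (a). If $F$ has no multiple root, then $y_0\le R$ by the first assertion of (b), and $T$ is subnormal by (a).

\subsection*{Step 4: part (c)}
With $C_{n+1}=P_n$, the recursion in (c) is the passage to the successor. The point $q_0$ lies in $\Gamma_R$, $d_C(q_0)$ and $d_P(q_0)$ are positive, and $s(q_0)<0$ because $8w_0=\det C_0-\det P_0<0$. By Lemmas~\ref{lem:outer}(b) and~\ref{lem:window}, $d_P(\tau^nq_0)>0$ for all $n$, so inductively $P_n>0$, and $y_n$ decreases to $R$. Hence $\|A_n\|^2\le t$ and $\|B_n\|^2\le2\lambda^2+4y_0$. Each $A_n$ is invertible, $[B_n^*,B_n]+A_n^*A_n=C_n$, $A_nA_n^*=P_n=C_{n+1}$ and $A_n^*B_{n+1}=B_nP_n^{1/2}=B_nA_n^*$. So \eqref{eq:rec} holds, $C_0>0$, and $T$ is a normalized model with $\dim H_n=2$ for all $n$ and $y_0>R$. By Step~3 it is not subnormal. This completes the proof of Theorem~\ref{thm:main}.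

\begin{thebibliography}{9}
\bibitem{FW} \emph{Fredholm and Weyl Theory},
\texttt{http://www.math.snu.ac.kr/\textasciitilde wylee/\allowbreak Lecture\%20notes\%20in\%20math/\allowbreak Fredholm\%20and\%20Weyl\%20theory\%20(1).pdf}
\end{thebibliography}
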